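
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Hypergraphs whose linear discrepancy exceeds\\ the interval bound}


\begin{abstract}
It has been conjectured that a hypergraph on $n$ vertices with hereditary
discrepancy $d$ has linear discrepancy at most $\bigl(1-\frac d{n+1}\bigr)d$, the
value attained for $n\ge2d-1$ by unions of at most $d$ intervals of $\{1,\dots,n\}$. We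
disprove this. For every fixed $\delta>0$ the conjecture fails for all large $d$ and all
$n$ with $3d+2\le n\le(4-\delta)d$; a concrete failing pair is $d=1200$, $n=3602$. For
$(3+\delta)d\le n\le(4-\delta)d$ it fails by an amount linear in $d$. In the other
direction, the conjectured inequality holds whenever $n\le 2d+1$.
\end{abstract}

\section{The question and the results}

\subsection*{Three discrepancies}

Let $\mathcal H\subseteq 2^{[n]}$ be a hypergraph on the vertex set
$[n]=\{1,\dots,n\}$. For a coloring $\chi$ with values $\pm1$ and a set $X$ of colored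
vertices write $\chi(X)=\sum_{x\in X}\chi(x)$, and call $|\chi(X)|$ the
\emph{imbalance} of $X$. The \emph{discrepancy} of $\mathcal H$ is the smallest
possible value of the largest imbalance,
\[
\operatorname{disc}(\mathcal H)=\min_{\chi:[n]\to\{-1,1\}}\ \max_{X\in\mathcal H}|\chi(X)| .
\]
For $Y\subseteq[n]$ let $\mathcal H|_Y=\{X\cap Y:X\in\mathcal H\}$, a hypergraph on $Y$,
whose discrepancy is defined in the same way with colorings of $Y$.
The \emph{hereditary discrepancy} and the \emph{linear discrepancy} are
\[
\operatorname{herdisc}(\mathcal H)=\max_{Y\subseteq[n]}\operatorname{disc}(\mathcal H|_Y),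
\qquad
\operatorname{lindisc}(\mathcal H)=\max_{p\in[0,1]^n}\ \min_{\epsilon\in\{0,1\}^n}\
\max_{X\in\mathcal H}\Bigl|\sum_{x\in X}(p_x-\epsilon_x)\Bigr| .
\]
A maximum over an empty family is taken to be $0$.

Linear discrepancy is a rounding problem: an adversary assigns fractional weights
$p_x$, we round each of them to $0$ or $1$, and we want the total weight of every edge to
change little. Hereditary discrepancy controls this error: Lov\'asz, Spencer and
Vesztergombi proved that
\[
\operatorname{lindisc}(\mathcal H)\le\operatorname{herdisc}(\mathcal H).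
\]
The inequality can be strict already in the smallest case: for $n=1$ and
$\mathcal H=\{\{1\}\}$ the hereditary discrepancy is $1$, while the worst weight
$p_1=\frac12$ can be rounded with error $\frac12$. How much smaller must
$\operatorname{lindisc}$ be in terms of $n$ and $d=\operatorname{herdisc}(\mathcal H)$?

A natural test family comes from intervals. Let $\mathcal H_n$ be the hypergraph of
all integer intervals $[i,j]$ with $1\le i\le j\le n$, and let $\mathcal H_n^{(d)}$ consist of
all unions of at most $d$ edges of $\mathcal H_n$. It is known that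
\begin{equation}\label{eq:intervals}
\operatorname{lindisc}(\mathcal H_n^{(d)})=\Bigl(1-\frac d{n+1}\Bigr)d
\qquad\text{for } d=1,\dots,\Bigl\lfloor\frac{n+2}2\Bigr\rfloor .
\end{equation}
If $d\ge1$ and $n\ge 2d-1$, then $\operatorname{herdisc}(\mathcal H_n^{(d)})=d$. For the
upper bound, color the elements of $Y$ alternately in increasing order. Every interval then
has imbalance at most $1$ on $Y$, and every union of at most $d$ intervals is a
\emph{disjoint} union of at most $d$ intervals, so it has imbalance at most $d$ on $Y$.
For the lower bound, in any coloring of a $(2d-1)$-set some color occurs at least $d$ times,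
and $d$ vertices of that color form a union of $d$ one-point intervals. The following
conjecture, from \cite{source}, says that intervals are the worst case.

\begin{conjecture}
If $\mathcal H$ is a hypergraph on the vertex set $[n]$ with hereditary discrepancy $d$, then
\[
\operatorname{lindisc}(\mathcal H)\le\Bigl(1-\frac d{n+1}\Bigr)d .
\]
\end{conjecture}

\subsection*{Results}

The conjecture is false. The counterexamples depend on a second parameter $g$,
which measures how far the construction departs from the interval pattern.

\begin{theorem}\label{thm:main}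
Let $d,g,n\ge1$ be integers with $3d+2g\le n\le 4d$. Put $\tau=d-3g-\frac n4$ and
suppose that $\tau>0$ and
\begin{equation}\label{eq:star}
\frac{2\tau^2}n\ \ge\ \ln4+4\ln n+2g\ln64 .
\end{equation}
Then there is a hypergraph $\mathcal H$ on $[n]$ with
$\operatorname{herdisc}(\mathcal H)=d$ and
\[
\operatorname{lindisc}(\mathcal H)\ \ge\ \frac{(d+g)(n+1-d-2g)}{n+1}
=\Bigl(1-\frac d{n+1}\Bigr)d+\frac{g\,(n+1-3d-2g)}{n+1}
\ >\ \Bigl(1-\frac d{n+1}\Bigr)d .
\]
\end{theorem}

The condition $n\le4d$ is included for orientation; it follows from $\tau>0$.

\begin{corollary}\label{cor:explicit}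
The conjecture fails for some hypergraph on $n=3602$ vertices of hereditary discrepancy
$d=1200$.
\end{corollary}

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(a)] For every $\delta>0$ there is $d_0(\delta)$ such that for all
$d\ge d_0(\delta)$ and all $n$ with $3d+2\le n\le(4-\delta)d$ the conjecture fails for some
hypergraph on $[n]$ of hereditary discrepancy $d$.
\item[(b)] For every $0<\delta\le\frac12$ there is $d_1(\delta)$ such that for all
$d\ge d_1(\delta)$ and all $n$ with $(3+\delta)d\le n\le(4-\delta)d$ there is a hypergraph
$\mathcal H$ on $[n]$ with $\operatorname{herdisc}(\mathcal H)=d$ and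
\[
\operatorname{lindisc}(\mathcal H)\ge\Bigl(1-\frac d{n+1}+\frac{\delta^3}{38400}\Bigr)d .
\]
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:small}
Let $\mathcal H$ be a hypergraph on $[n]$. If $\operatorname{herdisc}(\mathcal H)=d$ and
$n\le2d+1$, then $\operatorname{lindisc}(\mathcal H)\le\bigl(1-\frac d{n+1}\bigr)d$.
\end{theorem}

We do not determine whether the inequality holds for $2d+2\le n\le3d+1$, and we do not treat
ratios $n/d\ge4$. The examples say nothing about the weaker bound
$\operatorname{lindisc}(\mathcal H)\le\bigl(1-\frac1{n+1}\bigr)\operatorname{herdisc}(\mathcal H)$.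

Section~\ref{sec:pattern} isolates the part of the interval hypergraph that forces its
linear discrepancy and explains why one may hope to beat it once $n>3d$.
Section~\ref{sec:one} shows the main device for a single coloring and derives from it what is
needed of a system of colorings. Sections~\ref{sec:system} and~\ref{sec:proof}
build the system and prove Theorem~\ref{thm:main}; Section~\ref{sec:range} chooses parameters, and
Section~\ref{sec:small} proves Theorem~\ref{thm:small}. Throughout,
$N=n+1$.

\section{The extremal pattern, and the price of padding it}\label{sec:pattern}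

Let all weights be equal. If many vertices are rounded up, it is enough to have a small
edge that consists mostly of such vertices: it gains too much. If few vertices are rounded
up, it is enough to have a large edge that avoids them: it loses too much. The next lemma
records this, with a tolerance of $g$ vertices that will be essential later.

\begin{lemma}\label{lem:padding}
Let $\mathcal H$ be a hypergraph on $[n]$, let $1\le m\le n$ and $g\ge0$ be integers, and
suppose that
\begin{enumerate}
\item[(a)] every $m$-set $F\subseteq[n]$ is contained in an edge $X\in\mathcal H$ with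
$|X\setminus F|\le g$;
\item[(b)] every $(m-1)$-set $F\subseteq[n]$ is disjoint from an edge $X\in\mathcal H$ with
$|X|\ge n-(m-1)-g$.
\end{enumerate}
Then $\operatorname{lindisc}(\mathcal H)\ge \dfrac{m(N-m-g)}N$.
\end{lemma}

\begin{proof}
Let $p_v=x=\frac mN$ for all $v$. Let $\epsilon\in\{0,1\}^n$ and
$S=\{v:\epsilon_v=1\}$.

If $|S|\ge m$, choose an $m$-set $F\subseteq S$ and an edge $X$ as in (a). Then
$|X\cap S|\ge m$ and $|X\setminus S|\le g$, so
\[
\sum_{v\in X}(\epsilon_v-p_v)=|X\cap S|(1-x)-|X\setminus S|\,x\ \ge\ m(1-x)-gx
=m-(m+g)\frac mN=\frac{m(N-m-g)}N .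
\]
If $|S|\le m-1$, choose an $(m-1)$-set $F\supseteq S$ and an edge $X$ as in (b). Then
$X\cap S=\emptyset$, so
\[
\sum_{v\in X}(p_v-\epsilon_v)=x|X|\ \ge\ \frac mN\,(N-m-g). \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:g0}
Let $d\ge1$ and $n\ge2d-1$, and let $\mathcal H_0$ consist of all $d$-subsets of $[n]$ and all
complements of $(d-1)$-subsets of $[n]$. Then
$\operatorname{herdisc}(\mathcal H_0)=d$ and
$\operatorname{lindisc}(\mathcal H_0)=\frac{d(N-d)}N=\bigl(1-\frac d{n+1}\bigr)d$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:padding} with $m=d$ and $g=0$ gives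
$\operatorname{lindisc}(\mathcal H_0)\ge d(N-d)/N$. Conversely, a $d$-set is a union of $d$
one-point intervals, and deleting $d-1$ points from $[n]$ leaves a nonempty union of at most $d$
intervals. So $\mathcal H_0\subseteq\mathcal H_n^{(d)}$, and \eqref{eq:intervals}, which
applies because $n\ge2d-1$, gives the upper bound.

For the hereditary discrepancy, let $Y\subseteq[n]$ and let $\chi$ be \emph{any} coloring of
$Y$ with $|\chi(Y)|\le1$. A $d$-set has imbalance at most $d$ on $Y$, and for $|F|=d-1$
\[
\bigl|\chi\bigl(([n]\setminus F)\cap Y\bigr)\bigr|=|\chi(Y)-\chi(F\cap Y)|\le1+(d-1)=d .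
\]
Hence $\operatorname{herdisc}(\mathcal H_0)\le d$. Equality holds because every coloring
of a $(2d-1)$-set $Y$ has $d$ vertices of one color, and these form an edge.
\end{proof}

So these two kinds of edges alone account for the conjectured value. The proof also
shows where there is slack: every balanced coloring of $Y$ works, and
the freedom to choose one is not used. We want to spend this freedom on a larger linear
discrepancy while keeping the hereditary discrepancy equal to $d$.

The obvious attempt is to replace $d$ by $d+g$ in $\mathcal H_0$, but then, by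
Proposition~\ref{prop:g0}, the hereditary discrepancy rises to $d+g$ (if
$n\ge2(d+g)-1$), since a $(d+g)$-set can be monochromatic. Suppose
instead that we may \emph{pad} each set $F$ of size $d+g$ or $d+g-1$ by at
most $g$ further vertices, chosen so as to lower its imbalance by the missing
amount. Lemma~\ref{lem:padding} with $m=d+g$ then still gives
\begin{equation}\label{eq:value}
\frac{(d+g)(N-d-2g)}N=\frac{d(N-d)}N+\frac{g(N-3d-2g)}N ,
\end{equation}
because $(d+g)(N-d-2g)-d(N-d)=gN-3dg-2g^2$. Without padding the value would be
$(d+g)(N-d-g)/N$; the padding costs $g$ vertices of weight $x\approx d/N$. For small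
$g$ the net effect is about $g(1-2x)-gx=g(1-3x)$, which is positive precisely when
$x<\frac13$. This is where $n>3d$ comes from; the exact requirement is
$N-3d-2g\ge1$, that is, $n\ge3d+2g$.

\section{One coloring, and what several colorings require}\label{sec:one}

We first carry out the padding by hand for one set $Y$ and one coloring, with
$d=4$, $g=1$, $n=14$. Here $N=15$, and the two values in \eqref{eq:value} are
\[
\frac{(d+g)(N-d-2g)}N=\frac{5\cdot9}{15}=3
\qquad\text{and}\qquad
\frac{d(N-d)}N=\frac{4\cdot11}{15}=\frac{44}{15}<3 .
\]
Let $Y=[14]$, and let $\chi$ be $+1$ on $P^+=\{1,\dots,7\}$ and $-1$ on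
$P^-=\{8,\dots,14\}$. Mark one vertex in each class, $a=1$ and $b=8$. A set $F$ of
size $k\in\{4,5\}$ is padded only if it is monochromatic, by the mark of the
\emph{opposite} color:
\[
G(F)=F\cup\{b\}\ \text{ if } F\subseteq P^+,\qquad
G(F)=F\cup\{a\}\ \text{ if } F\subseteq P^-,\qquad
G(F)=F\ \text{ otherwise.}
\]
For example, $F=\{1,2,3,4,5\}$ has imbalance $5$, but $G(F)=\{1,2,3,4,5,8\}$ has imbalance
$4$. In general a padded set has imbalance $k-1$ and a set that is not padded has
imbalance at most $k-2$. So if the edges are the sets $G(F)$ with
$|F|=5$ and the complements $[14]\setminus G(F)$ with $|F|=4$, all imbalances are at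
most $4$: for the complements this holds because $\chi([14])=0$. By
Lemma~\ref{lem:padding} the linear discrepancy is at least $3$.

This controls the discrepancy on one set $Y$ only. Two further problems appear when all
$Y$ must be treated.

\medskip
\noindent\emph{Each $Y$ must see a balanced coloring and its marks.} On
$Y=[14]\setminus\{8\}$ the mark $b$ is invisible, and the edge
$\{1,2,3,4,5,8\}$ has imbalance $5$ again. On $Y=\{1,\dots,7,9,10\}$ the
coloring is not balanced: for $F=\{9,10,11,12\}$ we have $G(F)=F\cup\{1\}$, and the
complement of $G(F)$ meets $Y$ in $\{2,\dots,7\}$, with imbalance $6$. So we need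
several colorings $\chi_i$, each with sets of marks $A_i$ (color $+1$) and
$B_i$ (color $-1$) of size $g$, such that every $Y$ is balanced by some $\chi_i$
whose marks all lie in $Y$. Only $Y$ with $|Y|\ge2d+1$ need attention. If
$|Y|\le2d$, a coloring with both classes of size at most $d$ gives imbalance at most
$d$ for every set.

\medskip
\noindent\emph{Each edge must serve all colorings at once.} The edge $G(F)$ is fixed
before $Y$ is given. Padding $F$ by $B_1$ helps against $\chi_1$, but it may
put up to $g$ vertices into a class of $\chi_2$. We therefore keep a reserve and lower the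
threshold for padding: with $|F|=k$, a class $P$ is treated as critical for $F$ as soon as
$|F\cap P|\ge k-2g+1$. If $|F\cap P|\le k-2g$, then $F$ can absorb any $g$ extra vertices and
still has at most $k-g$ vertices in $P$. What must not happen is that classes of
two different colorings are critical for the same $F$, for then the available padding would
have to repair both. Two such classes would share at least $2(k-2g+1)-k=k-4g+2$ vertices of
$F$, hence more than $d-3g$. Classes of two independent random colorings share about $n/4$
vertices. So there is no conflict if $n/4$ is smaller than $d-3g$ by a margin $\tau$ large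
enough to cover all pairs of colorings. This is where $n<4d$ comes from.

\section{The system of colorings}\label{sec:system}

Assume the hypotheses of Theorem~\ref{thm:main}. Since $\tau>0$ we have
$d>3g+\frac n4$, so
\begin{equation}\label{eq:dg}
d\ge3g+1,\qquad n\le4d,\qquad n\ge3d+2g\ge3 .
\end{equation}

We need enough colorings to serve all of the up to $2^n$ sets $Y$, yet few enough that
a union bound over pairs of colorings keeps all intersections of classes close to the
expected size $n/4$. A separate coloring for each $Y$ could mean up to $2^n$ colorings,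
which is too many for this. The point of the random choice below is that one random coloring
with random marks serves a given $Y$ with probability at least $64^{-g}/n$, so that
$64^g n^2$ of them suffice to serve every $Y$.

We use Hoeffding's inequality (1963) in the following form: if $Z$ is
binomially distributed with parameters $n$ and $q$, then
$\Pr(Z\ge qn+t)\le e^{-2t^2/n}$ for all $t\ge0$.

\begin{lemma}\label{lem:system}
Under the hypotheses of Theorem~\ref{thm:main} there are a finite index set $I$ and, for
each $i\in I$, a coloring $\chi_i:[n]\to\{-1,1\}$ with classes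
$P_i^+=\chi_i^{-1}(1)$ and $P_i^-=\chi_i^{-1}(-1)$, and sets $A_i\subseteq P_i^+$,
$B_i\subseteq P_i^-$ with $|A_i|=|B_i|=g$, such that
\begin{enumerate}
\item[(A)] for every $Y\subseteq[n]$ with $|Y|\ge2d+1$ there is $i\in I$ with
$A_i\cup B_i\subseteq Y$ and $|\chi_i(Y)|\le1$;
\item[(B)] $|P_i^\sigma\cap P_j^{\sigma'}|\le d-3g$ for all $i\ne j$ in $I$ and all signs
$\sigma,\sigma'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $M=64^gn^2$. For $i=1,\dots,M$ choose, all independently, a uniformly random
coloring $\chi_i\in\{-1,1\}^{[n]}$ and a uniformly random ordered pair $(A_i,B_i)$ of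
disjoint $g$-subsets of $[n]$. The marks are chosen without regard to the colors; indices
whose marks have the wrong colors are discarded at the end.

\smallskip
\noindent\emph{Property (A).} Fix $Y$ with $|Y|\ge2d+1$. Let $E_i(Y)$ be the event that
$A_i\cup B_i\subseteq Y$, that $\chi_i\equiv1$ on $A_i$ and $\chi_i\equiv-1$ on
$B_i$, and that $|\chi_i(Y)|\le1$. We bound its probability in three steps.
\begin{itemize}
\item Since $A_i\cup B_i$ is a uniformly random $2g$-set, $|Y|\ge2d$ and $n\le4d$,
\[
\Pr(A_i\cup B_i\subseteq Y)=\prod_{j=0}^{2g-1}\frac{|Y|-j}{n-j}\ \ge\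
\prod_{j=0}^{2g-1}\frac{2d-j}{4d-j}.
\]
The factors decrease in $j$, and $j<2g<\frac{2d}3$ by \eqref{eq:dg}. So each factor is
at least $\bigl(2d-\frac{2d}3\bigr)/\bigl(4d-\frac{2d}3\bigr)=\frac25\ge\frac14$, and the probability is at
least $16^{-g}$.
\item Given this, the $2g$ marks have the required colors with probability $4^{-g}$.
\item Given both, the contributions of $A_i$ and $B_i$ to $\chi_i(Y)$ cancel, so $\chi_i(Y)$ is a
sum of $r=|Y|-2g$ independent uniform signs. It has absolute value at most
$1$ if exactly $\lfloor r/2\rfloor$ of them are $+1$. The central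
binomial coefficient is the largest of $r+1$ coefficients with sum $2^r$, so this
has probability $\binom r{\lfloor r/2\rfloor}2^{-r}\ge\frac1{r+1}\ge\frac1n$.
\end{itemize}
Hence $\Pr(E_i(Y))\ge64^{-g}/n$. By independence, the probability that no $E_i(Y)$ occurs is
at most $(1-64^{-g}/n)^M\le e^{-64^{-g}M/n}=e^{-n}$. Summing over at most $2^n$ sets $Y$, the
probability that some $Y$ is not served is at most $(2/e)^n<\frac12$, since $n\ge3$.

\smallskip
\noindent\emph{Property (B).} Let $i<j$ and fix signs $\sigma,\sigma'$. Each vertex lies in
$P_i^\sigma\cap P_j^{\sigma'}$ with probability $\frac14$, independently of the others. So the size of this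
intersection is binomial with parameters $n,\frac14$, and it exceeds
$d-3g=\frac n4+\tau$ with probability at most $e^{-2\tau^2/n}$. There are
$4\binom M2<2M^2$ choices of $(i,j,\sigma,\sigma')$. By \eqref{eq:star},
$e^{-2\tau^2/n}\le\frac1{4n^4\,64^{2g}}$, so the probability that (B) fails for some of the
indices $1,\dots,M$ is less than
\[
2M^2e^{-2\tau^2/n}\ \le\ \frac{2\cdot64^{2g}n^4}{4n^4\,64^{2g}}=\frac12 .
\]

With positive probability neither failure occurs; fix such an outcome. Let $I$ be the
set of indices $i$ with $\chi_i\equiv1$ on $A_i$ and $\chi_i\equiv-1$ on $B_i$. Every $i$ for which some $E_i(Y)$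
occurs lies in $I$, so (A) holds, and (B) is inherited by subsets of indices.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix a system as in Lemma~\ref{lem:system}. We write signs as $+,-$ and identify
them with $\pm1$ in products.

\subsection*{The construction}

Let $F\subseteq[n]$ with $|F|=k\in\{d+g-1,\,d+g\}$. Call a pair
$(i,\sigma)\in I\times\{+,-\}$ \emph{critical} for $F$ if
\[
|F\cap P_i^\sigma|\ge k-2g+1 .
\]

\begin{lemma}\label{lem:unique}
At most one pair is critical for $F$.
\end{lemma}

\begin{proof}
Suppose that $(i,\sigma)\ne(i',\sigma')$ are both critical. If $i=i'$, the two classes are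
disjoint, so $k\ge2(k-2g+1)$, that is, $k\le4g-2$. But $k\ge d+g-1\ge4g$ by \eqref{eq:dg}. If
$i\ne i'$, then
\[
|P_i^\sigma\cap P_{i'}^{\sigma'}|\ \ge\ |F\cap P_i^\sigma|+|F\cap P_{i'}^{\sigma'}|-|F|
\ \ge\ 2(k-2g+1)-k=k-4g+2\ \ge\ d-3g+1 ,
\]
contradicting (B).
\end{proof}

This lets us choose the padding without ambiguity, using marks of the color opposite
to the critical class. Put
\[
L(F)=\begin{cases}B_i&\text{if }(i,+)\text{ is critical for }F,\\
A_i&\text{if }(i,-)\text{ is critical for }F,\\
\emptyset&\text{if no pair is critical for }F,\end{cases}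
\qquad G(F)=F\cup L(F),
\]
and define
\[
\mathcal H=\{X:|X|=d\}\ \cup\ \{G(F):|F|=d+g\}\ \cup\ \{[n]\setminus G(F):|F|=d+g-1\}.
\]
The $d$-sets are included only to make the hereditary discrepancy exactly $d$.

\begin{lemma}\label{lem:claim}
Let $|Y|\ge2d+1$ and let $i\in I$ be as in (A). Then $|\chi_i(G(F)\cap Y)|\le k-g$ for every
$F$ with $|F|=k\in\{d+g-1,d+g\}$.
\end{lemma}

\begin{proof}
Write $G=G(F)$. We show $\sigma\chi_i(G\cap Y)\le k-g$ for each sign $\sigma$, where
\[
\sigma\chi_i(G\cap Y)=|G\cap Y\cap P_i^\sigma|-|G\cap Y\cap P_i^{-\sigma}| .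
\]

If $(i,\sigma)$ is not critical for $F$, then $|F\cap P_i^\sigma|\le k-2g$. Whatever
$L(F)$ is, possibly marks of another coloring, it has at most $g$ elements. So
$\sigma\chi_i(G\cap Y)\le|G\cap P_i^\sigma|\le(k-2g)+g=k-g$.

If $(i,\sigma)$ is critical for $F$, then $L(F)$ is the one of $A_i,B_i$ that is
contained in $P_i^{-\sigma}$. It has $g$ elements, and they all lie in $Y$ by (A). Hence
$|G\cap Y\cap P_i^{-\sigma}|\ge g$, while
$|G\cap Y\cap P_i^\sigma|\le|F\cap P_i^\sigma|\le k$. Again $\sigma\chi_i(G\cap Y)\le k-g$.
\end{proof}

\subsection*{Hereditary discrepancy}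

\emph{Upper bound.} Let $Y\subseteq[n]$. If $|Y|\le2d$, color $Y$ with
both classes of size at most $d$; every subset of $Y$ then has imbalance at most $d$. If $|Y|\ge2d+1$,
take $i$ from (A) and color $Y$ by $\chi_i$. We check the three kinds of edges.
\begin{itemize}
\item An edge of size $d$ has imbalance at most $d$ on $Y$.
\item For $|F|=d+g$, Lemma~\ref{lem:claim} gives $|\chi_i(G(F)\cap Y)|\le d$.
\item For $|F|=d+g-1$, Lemma~\ref{lem:claim} gives $|\chi_i(G(F)\cap Y)|\le d-1$, so
\[
\bigl|\chi_i\bigl(([n]\setminus G(F))\cap Y\bigr)\bigr|
=|\chi_i(Y)-\chi_i(G(F)\cap Y)|\le1+(d-1)=d .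
\]
\end{itemize}
\emph{Lower bound.} As in Proposition~\ref{prop:g0}, every coloring of a
$(2d-1)$-set $Y$ has $d$ vertices of one color, which form an edge of imbalance $d$. Therefore
$\operatorname{herdisc}(\mathcal H)=d$.

\subsection*{Linear discrepancy}

The hypotheses of Lemma~\ref{lem:padding} hold with $m=d+g\le n$. Indeed, an $m$-set $F$ is
contained in the edge $G(F)$, and $|G(F)\setminus F|\le|L(F)|\le g$. An
$(m-1)$-set $F$ is disjoint from the edge $[n]\setminus G(F)$, which has at least
$n-(m-1)-g$ elements. Hence
\[
\operatorname{lindisc}(\mathcal H)\ \ge\ \frac{(d+g)(n+1-d-2g)}{n+1} .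
\]
The equality in Theorem~\ref{thm:main} is \eqref{eq:value}, and the strict inequality holds
because $n+1-3d-2g\ge1$ by hypothesis. This proves Theorem~\ref{thm:main}. \qed

\section{Choice of parameters}\label{sec:range}

\begin{proof}[Proof of Corollary~\ref{cor:explicit}]
Take $d=1200$, $g=1$, $n=3602=3d+2g$. Then $n\le4d$ and $\tau=1200-3-900.5=296.5$, so
$2\tau^2/n=175824.5/3602>48.8$. The right side of \eqref{eq:star} is
$\ln4+4\ln3602+2\ln64<1.39+32.76+8.32<42.5$. So Theorem~\ref{thm:main} applies. The
resulting lower bound is
$\frac{1201\cdot2401}{3603}=\frac{2883601}{3603}$, against the conjectured upper bound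
$\frac{1200\cdot2403}{3603}=\frac{2883600}{3603}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
(a) Take $g=1$, and let $3d+2\le n\le(4-\delta)d$. For $d\ge24/\delta$,
\[
\tau=d-3-\frac n4\ \ge\ \frac{\delta d}4-3\ \ge\ \frac{\delta d}8>0,
\qquad\text{so}\qquad
\frac{2\tau^2}n\ \ge\ \frac{2\delta^2d^2/64}{4d}=\frac{\delta^2d}{128} .
\]
For all large $d$, depending on $\delta$ only, this exceeds $\ln4+4\ln(4d)+2\ln64$, which is
at least the right side of \eqref{eq:star}. So Theorem~\ref{thm:main} applies.

(b) We now let $g$ grow linearly in $d$. Let $\kappa=\delta^2/2400$ and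
$g=\lfloor\kappa d\rfloor$, with $d$ so large that $\kappa d\ge1$. Then
$\kappa d/2\le g\le\kappa d$. Let $(3+\delta)d\le n\le(4-\delta)d$. We check the hypotheses of Theorem~\ref{thm:main}.
\begin{itemize}
\item Since $3\kappa=\delta^2/800\le\delta/8$, we have
$\tau\ge d-3\kappa d-\bigl(1-\frac\delta4\bigr)d=\bigl(\frac\delta4-3\kappa\bigr)d\ge\frac{\delta d}8$,
so again $\frac{2\tau^2}n\ge\frac{\delta^2d}{128}$.
\item Since $\ln64<4.16$, we have $2g\ln64\le8.32\,\kappa d<\frac{\delta^2d}{288}$. Because
$\frac1{288}<\frac1{128}$, the difference $\frac{\delta^2d}{128}-\frac{\delta^2d}{288}$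
exceeds $\ln4+4\ln(4d)$ for all large $d$, and \eqref{eq:star} holds.
\item We have $2\kappa=\delta^2/1200\le\delta/2$, so $3d+2g\le(3+2\kappa)d\le(3+\delta)d\le n$.
\end{itemize}
So Theorem~\ref{thm:main} applies. If also $d\ge1/\delta$, then
$n+1\le(4-\delta)d+1\le4d$, and the excess over the conjectured bound is
\[
\frac{g(n+1-3d-2g)}{n+1}\ \ge\ \frac{(\kappa d/2)(\delta-2\kappa)d}{4d}
\ \ge\ \frac{(\kappa d/2)(\delta/2)}4=\frac{\kappa\delta d}{16}=\frac{\delta^3}{38400}\,d .
\qedhere
\]
\end{proof}

\begin{remark}
In (b) two exponential rates compete: the square of the number $64^gn^2$ of colorings in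
Lemma~\ref{lem:system}, which counts pairs, and the bound $e^{-2\tau^2/n}$ on the
probability that two given classes meet too much. Both exponents are linear in $d$, and a
small $\kappa$ makes the second one dominate. Condition \eqref{eq:star} expresses just this
comparison. For $n\le3d+1$ the construction
gives nothing, whatever $g\ge1$ is: then $n+1-3d-2g\le0$, so the lower bound of
Lemma~\ref{lem:padding} does not exceed the conjectured value.
\end{remark}

\section{Few vertices: proof of Theorem~\ref{thm:small}}\label{sec:small}

When $d\ge1$ and $n\le2d+1$, the hypergraph $\mathcal H_n^{(d)}$ contains all, or all but one,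
of the nonempty subsets of $[n]$. So $\mathcal H$ can be compared with it directly. Two simple
facts are used: $\operatorname{lindisc}$ does not decrease when edges are added, and it does not
change when the edge $\emptyset$ is added.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
If $d=0$, then every edge is empty, because restricting to a single vertex of a nonempty
edge gives discrepancy $1$. So $\operatorname{lindisc}(\mathcal H)=0$, as required.

Let $d\ge1$. Every $Y\subseteq[n]$ has a coloring with classes of size at most
$\lceil n/2\rceil$, and then every subset of $Y$ has imbalance at most $\lceil n/2\rceil$. So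
$d\le\lceil n/2\rceil$, that is, $n\ge2d-1$. Thus $n\in\{2d-1,2d,2d+1\}$. In each case
$d\le\lfloor\frac{n+2}2\rfloor$, and \eqref{eq:intervals} applies to $\mathcal H_n^{(d)}$.
It suffices to show that
$\mathcal H\subseteq\mathcal H_n^{(d)}\cup\{\emptyset\}$, possibly after relabeling the vertices
of $\mathcal H$, which changes neither its hereditary nor its linear discrepancy.

\emph{Case $n\le2d$.} A nonempty subset of $[n]$ is the union of its maximal runs of
consecutive integers. If there are $s$ runs, they need at least $s$ elements and $s-1$
gaps between them, so $2s-1\le n\le2d$ and $s\le d$. Hence every nonempty subset of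
$[n]$ lies in $\mathcal H_n^{(d)}$.

\emph{Case $n=2d+1$.} Now $2s-1\le2d+1$ allows $s=d+1$, but only when every run and every
gap is a single element and nothing is left over. So $\{1,3,\dots,2d+1\}$ is the only
nonempty subset of $[n]$ outside $\mathcal H_n^{(d)}$. We show that, after
relabeling, it is not an edge of $\mathcal H$. Since
$\operatorname{disc}(\mathcal H)\le\operatorname{herdisc}(\mathcal H)=d$, there is a
coloring $f$ of $[n]$ with $|f(X)|\le d$ for all $X\in\mathcal H$. Some color class of
$f$ has at least $d+1$ elements; let $P$ be a $(d+1)$-subset of it. Then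
$|f(P)|=d+1$, so $P\notin\mathcal H$. Relabel the vertices so that
$P=\{1,3,\dots,2d+1\}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Linear Versus Hereditary Discrepancy},
\url{http://holzman.technion.ac.il/files/2012/09/combdisc.pdf}.
\end{thebibliography}

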